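\title{Borel filters of high rank without a copy of $\mathcal N_3$}

\begin{abstract}
The rank of an analytic filter on $\omega$ is the Baire class obtained by taking pointwise limits of continuous functions along the filter. The $m$-fold iterated Fr\'echet filter $\mathcal N_m$ has rank $m$, and every analytic filter in which it embeds has rank at least $m$. It was conjectured that, conversely, $\mathcal N_m$ embeds in every filter of rank $m$. We show that among Borel filters this holds exactly for $m=1,2$. More precisely, every countable ordinal $\xi\ge1$ that is the rank of a Borel filter is also the rank of a Borel filter in which no $\mathcal N_j$ with $j\ge3$ embeds. The counterexamples are filters on the countable set of clopen subsets of the Cantor space, obtained from the topology of pointwise convergence.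
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $C=2^\omega$ be the Cantor space. A \emph{filter} on a countably infinite set $I$ is a family $\mathcal F$ of subsets of $I$ that contains $I$, is closed under supersets and finite intersections, and does not contain $\emptyset$. Its \emph{dual ideal} is $\mathcal F^*=\{I\setminus A:A\in\mathcal F\}$. Subsets of $I$ are points of $2^I$, which is a copy of $C$, so it makes sense to say that a filter is Borel or analytic. None of the notions below changes when $I$ is replaced by $\omega$ along a bijection. For functions $f_i,f:C\to\mathbb R$ $(i\in I)$ we write $f=\lim_{\mathcal F}f_i$ if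
\[
\{i\in I:|f_i(x)-f(x)|<\varepsilon\}\in\mathcal F\qquad\text{for all }x\in C\text{ and }\varepsilon>0 .
\]

Which functions are $\mathcal F$-limits of continuous functions? If some $p\in I$ belongs to every member of $\mathcal F$, then $\lim_{\mathcal F}f_i=f_p$ whenever the limit exists, and only continuous functions arise. The Fr\'echet filter of cofinite subsets of $\omega$ gives ordinary pointwise limits, that is, the functions of Baire class $1$. To go further one iterates. For $m\ge1$ the \emph{Kat\v etov filter} $\mathcal N_m$ on $\omega^m$ is defined by
\[
A\in\mathcal N_m\iff\exists i_1^0\,\forall i_1\ge i_1^0\ \ \exists i_2^0\,\forall i_2\ge i_2^0\ \cdots\ \exists i_m^0\,\forall i_m\ge i_m^0\quad(i_1,\dots,i_m)\in A .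
\]
Thus $\mathcal N_1$ is the Fr\'echet filter, and $A\in\mathcal N_2$ means that all but finitely many of the sections $A_i=\{j:(i,j)\in A\}$ are cofinite. An $m$-fold iterated pointwise limit $\lim_{i_1}\cdots\lim_{i_m}f_{i_1,\dots,i_m}$ is an $\mathcal N_m$-limit, as one sees by splitting $\varepsilon$ into $m$ equal parts.

The \emph{rank} $\operatorname{rk}(\mathcal F)$ of an analytic filter $\mathcal F$ on $I$ is the unique countable ordinal $\xi$ determined by either of the following equivalent properties.
\begin{itemize}
\item[(L)] The $\mathcal F$-limits of families of continuous functions $C\to\mathbb R$ are exactly the Borel functions of Baire class $\xi$.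
\item[(S)] $\xi$ is the least countable ordinal such that some $\mathcal S\in\boldsymbol\Sigma^0_{1+\xi}\cup\boldsymbol\Pi^0_{1+\xi}$ \emph{separates} $\mathcal F$ from $\mathcal F^*$, which means that $\mathcal F\subseteq\mathcal S$ and $\mathcal S\cap\mathcal F^*=\emptyset$.
\end{itemize}
The Borel classes and the indexing of Baire classes are recalled in Section~\ref{sec:prelim}. The equivalence of (L) and (S) belongs to the setting of the problem, and we use it without proof. We also use that $\mathcal N_m$ is a $\boldsymbol\Sigma^0_{2m}$ filter of rank $m$ \cite{WS}. The rank measures how hard it is to tell large sets from small sets, not how complicated the filter is: $\mathcal N_2$ is separated from its dual ideal by the $\boldsymbol\Sigma^0_3$ set of all $A$ such that all but finitely many sections $A_i$ are infinite.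

We say that $\mathcal N_m$ \emph{embeds} in a filter $\mathcal F$ on $I$ if there is a one-to-one map $\varphi:\omega^m\to I$ with $\varphi(A)\in\mathcal F$ for every $A\in\mathcal N_m$. An analytic filter in which $\mathcal N_m$ embeds has rank at least $m$ (Lemma~\ref{lem:embed}). It is natural to guess that this is the only way to reach rank $m$: a function of Baire class $m$ is an $m$-fold iterated limit, and one expects that a filter producing all such functions must imitate the $m$ nested quantifiers. The following is Conjecture~B of \cite{WS}, where it is stated to hold for $m=2$.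
\begin{quote}
\emph{The filter $\mathcal N_m$ embeds in any filter of rank $m$.}
\end{quote}
The word ``embeds'' is not defined in \cite{WS}; the definition above is the convention we adopt. The statement would have a descriptive consequence. No $\boldsymbol\Pi^0_{2m}$ filter on $\omega^m$ contains $\mathcal N_m$ \cite{WS}. If $\varphi$ embeds $\mathcal N_m$ in $\mathcal F$, then $\{A:\varphi(A)\in\mathcal F\}$ is a filter containing $\mathcal N_m$ and is a continuous preimage of $\mathcal F$, so $\mathcal F$ is not $\boldsymbol\Pi^0_{2m}$.

The problem we solve is whether, for every finite $m\ge1$, the filter $\mathcal N_m$ embeds in every Borel filter of rank exactly $m$. The answer is negative from $m=3$ on.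

\begin{theorem}\label{thm:main}
Let $\xi\ge1$ be a countable ordinal that is the rank of some Borel filter. Then there is a Borel filter of rank exactly $\xi$ in which $\mathcal N_j$ does not embed for any finite $j\ge3$. In particular, for every finite $m\ge3$ there is a Borel filter of rank exactly $m$ in which none of $\mathcal N_3,\mathcal N_4,\dots$ embeds, and in particular $\mathcal N_m$ does not.
\end{theorem}

\begin{theorem}\label{thm:sharp}
For finite $j,m\ge1$, the filter $\mathcal N_j$ embeds in every Borel filter of rank exactly $m$ if and only if $j\le\min(m,2)$. In particular, among finite $m\ge1$, the conjecture restricted to Borel filters holds exactly for $m=1,2$.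
\end{theorem}

The negative result does not depend on the requirement that embeddings be one-to-one: the filter $\mathcal G$ constructed for Theorem~\ref{thm:main} admits no map $\psi:D\to\omega^3$ with $D\in\mathcal G$ and $\psi^{-1}(B)\in\mathcal G$ for all $B\in\mathcal N_3$ (see Theorem~\ref{thm:noN3}).

Here is the plan. If $\mathcal G\subseteq\mathcal H$ are filters on the same set, then an embedding in $\mathcal G$ is an embedding in $\mathcal H$, so small filters are the natural candidates for a counterexample. Shrinking a filter may lower its rank, but a single limit keeps the rank up: if $P\subseteq C$ is a complicated Borel set and its indicator function $1_P$ is still a $\mathcal G$-limit of continuous functions, then $\operatorname{rk}(\mathcal G)$ is large. We therefore index by the set $Q$ of all clopen subsets of $C$ and look for small filters along which $1_U$ $(U\in Q)$ converges to $1_P$. The smallest one need not be Borel. In Sections~\ref{sec:roots} and~\ref{sec:borel} we enlarge it to a Borel filter $\mathcal F_{1_P}$, in Section~\ref{sec:noN3} we show that $\mathcal N_3$ does not embed in $\mathcal F_{1_P}$, and in Section~\ref{sec:proofs}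 we intersect $\mathcal F_{1_P}$ with an image of a given filter of rank $\xi$ to make the rank exactly $\xi$. Section~\ref{sec:two} contains the positive results for $\mathcal N_1$ and $\mathcal N_2$. All proofs are in ZFC.

\section{Rank, clopen approximation and embeddings}\label{sec:prelim}

In a metrizable space, $\boldsymbol\Sigma^0_1$ is the class of open sets, $\boldsymbol\Pi^0_\alpha$ is the class of complements of $\boldsymbol\Sigma^0_\alpha$ sets, $\boldsymbol\Sigma^0_\alpha$ for $1<\alpha<\omega_1$ is the class of countable unions of sets from $\bigcup_{\beta<\alpha}\boldsymbol\Pi^0_\beta$, and $\boldsymbol\Delta^0_\alpha=\boldsymbol\Sigma^0_\alpha\cap\boldsymbol\Pi^0_\alpha$. These classes are closed under finite unions, finite intersections and continuous preimages, and $\boldsymbol\Sigma^0_\alpha\cup\boldsymbol\Pi^0_\alpha\subseteq\boldsymbol\Delta^0_\beta$ for $\alpha<\beta$. On $C$ the hierarchy is strict: $\boldsymbol\Sigma^0_\alpha\setminus\boldsymbol\Pi^0_\alpha\ne\emptyset$ for $1\le\alpha<\omega_1$. For a finite binary sequence $s$, the clopen set of all $x\in C$ extending $s$ is denoted by $[s]$.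

A function $f:C\to\mathbb R$ has \emph{Baire class $\xi$} if it is $\boldsymbol\Sigma^0_{1+\xi}$-measurable, that is, if preimages of open sets are $\boldsymbol\Sigma^0_{1+\xi}$. For finite $\xi$ this agrees with the definition by iterated pointwise limits of sequences (Lebesgue--Hausdorff--Banach theorem). For infinite $\xi$ it is the indexing that matches (S); it matters only for the case of infinite $\xi$ in Theorem~\ref{thm:main}. The indicator function $1_P$ has Baire class $\xi$ exactly when $P\in\boldsymbol\Delta^0_{1+\xi}$.

All our upper bounds on ranks come from pulling back a separating set.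

\begin{lemma}\label{lem:transfer}
Let $\mathcal G$ and $\mathcal H$ be analytic filters on $I$ and $I'$, and let $h:2^I\to2^{I'}$ be continuous with $h(\mathcal G)\subseteq\mathcal H$ and $h(\mathcal G^*)\subseteq\mathcal H^*$. Then $\operatorname{rk}(\mathcal G)\le\operatorname{rk}(\mathcal H)$.
\end{lemma}

\begin{proof}
If $\mathcal S$ separates $\mathcal H$ from $\mathcal H^*$, then $h^{-1}(\mathcal S)$ separates $\mathcal G$ from $\mathcal G^*$ and lies in every class $\boldsymbol\Sigma^0_\alpha$ or $\boldsymbol\Pi^0_\alpha$ that contains $\mathcal S$. Apply (S).
\end{proof}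

The next lemma translates rank into a statement about sets and clopen approximations. Its first half is the only place where (L) is used.

\begin{lemma}\label{lem:clopen}
Let $\mathcal F$ be an analytic filter on $I$ of rank $\xi$ and let $P\subseteq C$. Then $P\in\boldsymbol\Delta^0_{1+\xi}$ if and only if there are clopen sets $U_i\subseteq C$ $(i\in I)$ such that
\begin{equation}\label{eq:approx}
\{i\in I:1_{U_i}(x)=1_P(x)\}\in\mathcal F\qquad\text{for every }x\in C .
\end{equation}
\end{lemma}

\begin{proof}
Let $P\in\boldsymbol\Delta^0_{1+\xi}$. By (L) there are continuous $f_i$ with $\lim_{\mathcal F}f_i=1_P$. The compact set $\{f_i\ge\frac23\}$ is covered by finitely many sets $[s]$ contained in the open set $\{f_i>\frac13\}$; their union $U_i$ is clopen and $\{f_i\ge\frac23\}\subseteq U_i\subseteq\{f_i>\frac13\}$. Suppose $|f_i(x)-1_P(x)|<\frac13$. If $x\in P$, then $f_i(x)>\frac23$ and $x\in U_i$. If $x\notin P$, then $f_i(x)<\frac13$ and $x\notin U_i$. So the set in \eqref{eq:approx} contains $\{i:|f_i(x)-1_P(x)|<\frac13\}\in\mathcal F$.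

Conversely, assume \eqref{eq:approx} and put $e(x)=\{i\in I:x\in U_i\}$. The map $e:C\to2^I$ is continuous because each $U_i$ is clopen, and $e(x)\in\mathcal F$ for $x\in P$ while $e(x)\in\mathcal F^*$ for $x\notin P$. Hence $P=e^{-1}(\mathcal S)$ for every $\mathcal S$ that separates $\mathcal F$ from $\mathcal F^*$. Take such an $\mathcal S$ in $\boldsymbol\Sigma^0_{1+\xi}\cup\boldsymbol\Pi^0_{1+\xi}$ and let $\mathcal S'=\{A:I\setminus A\notin\mathcal S\}$. If $A\in\mathcal F$, then $I\setminus A\in\mathcal F^*$, so $A\in\mathcal S'$; if $A\in\mathcal F^*$, then $I\setminus A\in\mathcal F\subseteq\mathcal S$, so $A\notin\mathcal S'$. Thus $\mathcal S'$ also separates. Since $A\mapsto I\setminus A$ is a homeomorphism, one of $\mathcal S,\mathcal S'$ is $\boldsymbol\Sigma^0_{1+\xi}$ and the other is $\boldsymbol\Pi^0_{1+\xi}$. Therefore $P=e^{-1}(\mathcal S)=e^{-1}(\mathcal S')\in\boldsymbol\Delta^0_{1+\xi}$.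
\end{proof}

It is often easier to work with the inverse of an embedding, which attaches coordinates to the points of a large set. Let $\mathcal F$ be a filter on $I$ and $D\subseteq I$. We say that a map $\psi:D\to\omega^j$ \emph{pulls $\mathcal N_j$ back into $\mathcal F$} if $\psi^{-1}(B)\in\mathcal F$ for all $B\in\mathcal N_j$. Taking $B=\omega^j$ shows that then $D\in\mathcal F$.

\begin{lemma}\label{lem:embed}
Suppose that $\mathcal N_j$ embeds in a filter $\mathcal F$ on $I$.
\begin{itemize}
\item[(a)] For every $1\le k\le j$ some map pulls $\mathcal N_k$ back into $\mathcal F$.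
\item[(b)] If $\mathcal F$ is analytic, then $\operatorname{rk}(\mathcal F)\ge j$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\varphi$ be the embedding. (a) Let $\pi:\omega^j\to\omega^k$ be the projection to the first $k$ coordinates and let $\psi=\pi\circ\varphi^{-1}$ on $D=\varphi(\omega^j)$. If $B\in\mathcal N_k$, then $\pi^{-1}(B)\in\mathcal N_j$, because membership in $\pi^{-1}(B)$ does not depend on the last $j-k$ coordinates. Hence $\psi^{-1}(B)=\varphi(\pi^{-1}(B))\in\mathcal F$.

(b) Since $\varphi$ is one-to-one, whether $\varphi(t)\in\varphi(A)$ depends only on whether $t\in A$, so $h(A)=\varphi(A)$ is continuous. It maps $\mathcal N_j$ into $\mathcal F$. If $A\in\mathcal N_j^*$, then $\varphi(A)$ is disjoint from $\varphi(\omega^j\setminus A)\in\mathcal F$, so $\varphi(A)\in\mathcal F^*$. By Lemma~\ref{lem:transfer}, $j=\operatorname{rk}(\mathcal N_j)\le\operatorname{rk}(\mathcal F)$.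
\end{proof}

\section{Ranks one and two}\label{sec:two}

We first show that the conjecture is correct at the two lowest levels. For $\mathcal N_2$ it is convenient to know that only the first coordinate carries information.

\begin{lemma}\label{lem:N2}
For a filter $\mathcal F$ on $\omega$ the following are equivalent.
\begin{itemize}
\item[(1)] $\mathcal N_2$ embeds in $\mathcal F$.
\item[(2)] Some map pulls $\mathcal N_2$ back into $\mathcal F$.
\item[(3)] There are $D\subseteq\omega$ and $\lambda:D\to\omega$ such that
\begin{itemize}
\item[($\alpha$)] $\{n\in D:\lambda(n)\ge l\}\in\mathcal F$ for every $l$, and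
\item[($\beta$)] every $A\subseteq D$ with $A\cap\lambda^{-1}(l)$ finite for all $l$ belongs to $\mathcal F^*$.
\end{itemize}
\end{itemize}
\end{lemma}

\begin{proof}
(1)$\Rightarrow$(2) is Lemma~\ref{lem:embed}(a). For (2)$\Rightarrow$(3), let $\psi=(\psi_1,\psi_2):D\to\omega^2$ be the map and put $\lambda=\psi_1$. The set $B=\{(i,j):i\ge l\}$ gives ($\alpha$). If $A$ is as in ($\beta$), let $h(i)$ be an upper bound of $\psi_2$ on the finite set $A\cap\lambda^{-1}(i)$. Then $B=\{(i,j):j>h(i)\}$ is in $\mathcal N_2$ and $\psi^{-1}(B)\in\mathcal F$ is disjoint from $A$.

(3)$\Rightarrow$(1). By ($\alpha$) with $l=0$ we have $D\in\mathcal F$, so $D\notin\mathcal F^*$, and by ($\beta$) some fiber $\lambda^{-1}(l_0)$ is infinite. We sacrifice this fiber to make room for the points of $\omega^2$ that are not needed. Let $D'=D\setminus\lambda^{-1}(l_0)$. Then $D'\in\mathcal F$ by ($\alpha$) with $l=l_0+1$, and $\omega\setminus D'$ is infinite. The map $\psi(n)=(\lambda(n),n)$ is one-to-one on $D'$. Let $\varphi:\omega^2\to\omega$ be equal to $\psi^{-1}$ on $\psi(D')$ and to some injection into $\omega\setminus D'$ on $\omega^2\setminus\psi(D')$; it is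 one-to-one. Let $B\in\mathcal N_2$, say $\{j:(i,j)\notin B\}$ is finite for $i\ge i_0$. The set $A=\{n\in D:\lambda(n)\ge i_0,\ (\lambda(n),n)\notin B\}$ meets each fiber of $\lambda$ in a finite set, so $A\in\mathcal F^*$, and
\[
\varphi(B)\supseteq\{n\in D':\psi(n)\in B\}\supseteq D'\cap\{n\in D:\lambda(n)\ge i_0\}\cap(\omega\setminus A)\in\mathcal F .\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:low}
Let $\mathcal F$ be an analytic filter on $\omega$. If $\operatorname{rk}(\mathcal F)\ge1$, then $\mathcal N_1$ embeds in $\mathcal F$. If $\operatorname{rk}(\mathcal F)\ge2$, then $\mathcal N_2$ embeds in $\mathcal F$.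
\end{proposition}

\begin{proof}
If $p\in\bigcap\mathcal F$, the clopen set $\{A:p\in A\}$ separates $\mathcal F$ from $\mathcal F^*$ and the rank is $0$. So if $\operatorname{rk}(\mathcal F)\ge1$, every $p$ is omitted by some member of $\mathcal F$, hence $\omega\setminus\{p\}\in\mathcal F$ for all $p$. Then $\mathcal F$ contains all cofinite sets and the identity embeds $\mathcal N_1$ in $\mathcal F$.

Now let $\operatorname{rk}(\mathcal F)\ge2$. Let $Z\subseteq C$ be the countable dense set of eventually zero sequences, enumerated injectively as $z_0,z_1,\dots$. Since $Z\in\boldsymbol\Sigma^0_2\subseteq\boldsymbol\Delta^0_3\subseteq\boldsymbol\Delta^0_{1+\operatorname{rk}(\mathcal F)}$, Lemma~\ref{lem:clopen} gives clopen sets $U_n$ such that $\{n:x\in U_n\}$ is in $\mathcal F$ for $x\in Z$ and in $\mathcal F^*$ for $x\notin Z$. We measure how far $U_n$ follows the enumeration of $Z$. Let $D=\{n:U_n\ne C\}$, which is in $\mathcal F$ because it contains $\{n:1^\infty\notin U_n\}$. For $n\in D$ the complement of $U_n$ is a nonempty open set, so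
\[
\lambda(n)=\min\{l:z_l\notin U_n\}
\]
exists. Condition ($\alpha$) of Lemma~\ref{lem:N2} holds because $\{n\in D:\lambda(n)\ge l\}=D\cap\bigcap_{i<l}\{n:z_i\in U_n\}$.

For ($\beta$), let $A\subseteq D$ meet every fiber of $\lambda$ in a finite set. We would like a point $x\notin Z$ that lies in $U_n$ for all $n\in A$ with $\lambda(n)$ large, since then $A\in\mathcal F^*$. For a finite binary sequence $s$ let $c(s)$ be the index with $z_{c(s)}=s^\frown0^\infty$. If $\lambda(n)>c(s)$, then $s^\frown0^\infty\in U_n$, so $[s^\frown0^k]\subseteq U_n$ for all large $k$. Thus appending enough zeros to $s$ takes care of all $n\in A$ with $c(s)<\lambda(n)\le q$, for any prescribed $q$, as there are finitely many such $n$. To stay out of $Z$ we must then append a $1$, and the index of the new sequence $s'$ may be much larger than $q$, so that we have no control over the $n$ with $q<\lambda(n)\le c(s')$. We therefore build two points, each covering the gaps left by the other.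

Let $s_0=t_0=\emptyset$, and write $p_i=c(s_i)$ and $q_i=c(t_i)$. Given $s_i$ and $t_i$,
\begin{itemize}
\item choose $k$ with $[s_i{}^\frown0^k]\subseteq U_n$ for all $n\in A$ with $p_i<\lambda(n)\le q_i$, and let $s_{i+1}=s_i{}^\frown0^k{}^\frown1$;
\item then choose $k'$ with $[t_i{}^\frown0^{k'}]\subseteq U_n$ for all $n\in A$ with $q_i<\lambda(n)\le p_{i+1}$, and let $t_{i+1}=t_i{}^\frown0^{k'}{}^\frown1$.
\end{itemize}
The points $x=\bigcup_is_i$ and $y=\bigcup_it_i$ have infinitely many ones, so $x,y\notin Z$. The points $s_i{}^\frown0^\infty$ are distinct, so the $p_i$ are distinct and the sequence $p_0=q_0,p_1,q_1,p_2,q_2,\dots$ is unbounded. Let $n\in A$ with $\lambda(n)>p_0$, and consider the first term of the sequence that is at least $\lambda(n)$; the term before it is smaller than $\lambda(n)$. If the first term is $q_i$ with $i\ge1$, then $p_i<\lambda(n)\le q_i$ and $x\in U_n$. If it is $p_{i+1}$, then $q_i<\lambda(n)\le p_{i+1}$ and $y\in U_n$. Hence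
\[
A\subseteq\{n\in D:\lambda(n)\le p_0\}\cup\{n:x\in U_n\}\cup\{n:y\in U_n\}.
\]
The first set is in $\mathcal F^*$ by ($\alpha$), and the other two because $x,y\notin Z$. This proves ($\beta$), and Lemma~\ref{lem:N2} applies.
\end{proof}

One feature of this proof is worth remembering: the large sets $\{\lambda\ge l\}$ are described by conditions at more and more points $z_0,\dots,z_{l-1}$ of $C$. In the filters constructed below, a copy of $\mathcal N_3$ would force many large sets to be anchored at a bounded number of points, and this leads to a contradiction.

\section{Roots and the filters $\mathcal F_\chi$}\label{sec:roots}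

Let $Q$ be the countably infinite set of clopen subsets of $C$. A \emph{finite function} is a function $w$ from a finite set $\operatorname{dom}w\subseteq C$ to $\{0,1\}$, regarded as a set of pairs; $|w|$ is the size of its domain, and $\emptyset$ is the finite function of size $0$. Put
\[
W(w)=\{U\in Q:1_U(x)=w(x)\text{ for all }x\in\operatorname{dom}w\}.
\]
If we identify $U$ with the point $1_U$ of the product space $2^C$, the sets $W(w)$ are the traces on $Q$ of the basic open sets. We have $W(\emptyset)=Q$, and $W(w\cup w')=W(w)\cap W(w')$ whenever $w\cup w'$ is a function. Every $W(w)$ is nonempty, because the disjoint finite sets $w^{-1}(1)$ and $w^{-1}(0)$ can be separated by a clopen set.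

We shall quantify over finite functions, so we give them a topology. Let
\[
\mathbb W_k=\{(x_1,\dots,x_k,e_1,\dots,e_k)\in C^k\times\{0,1\}^k:\ x_1<_{\mathrm{lex}}\dots<_{\mathrm{lex}}x_k\},
\]
a point of which codes the finite function $\{(x_a,e_a):a\le k\}$, and let $\mathbb W$ be the topological sum of the spaces $\mathbb W_k$, $k\in\omega$, where $\mathbb W_0=\{\emptyset\}$. We identify $\mathbb W$ with the set of all finite functions.
\begin{itemize}
\item[(W1)] \emph{$\mathbb W$ is Polish and $\sigma$-compact.} The relation $x<_{\mathrm{lex}}y$ is decided at the first coordinate where $x$ and $y$ differ, so $\mathbb W_k$ is open in a compact metrizable space. Such a set is Polish and is a countable union of closed, hence compact, sets.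
\item[(W2)] \emph{For each $U\in Q$ the set $\{w:U\in W(w)\}$ is clopen in $\mathbb W$,} since on $\mathbb W_k$ it is defined by the conditions $1_U(x_a)=e_a$, $a\le k$.
\item[(W3)] \emph{The relation $w\subseteq w'$ is closed in $\mathbb W\times\mathbb W$,} since on $\mathbb W_k\times\mathbb W_{k'}$ it says that for each $a\le k$ there is $b\le k'$ with $(x_a,e_a)=(x'_b,e'_b)$.
\end{itemize}

Fix any function $\chi:C\to\{0,1\}$. A filter $\mathcal G$ on $Q$ satisfies $\lim_{\mathcal G}1_U=\chi$ exactly when it contains $W(\{(x,\chi(x))\})$ for all $x$, so the smallest such filter is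
\[
\mathcal E_\chi=\{A\subseteq Q:\ W(w)\subseteq A\text{ for some finite }w\subseteq\chi\},
\]
the trace on $Q$ of the neighborhood filter of $\chi$ in $2^C$. For Borel $P$, the filter $\mathcal E_{1_P}$ is the projection of a Borel subset of $2^Q\times\mathbb W$, hence analytic. The following example shows that it need not be Borel.

\begin{example}\label{ex:AK}
For a closed set $K\subseteq C$ let $A_K=\{U\in Q:U\cap K\neq\emptyset\}$. Then $W(w)\subseteq A_K$ if and only if $w(y)=1$ for some $y\in K\cap\operatorname{dom}w$. Indeed, such a $y$ lies in every $U\in W(w)$; and if there is no such $y$, a clopen set containing the finite set $w^{-1}(1)$ and disjoint from the closed set $K\cup w^{-1}(0)$ belongs to $W(w)\setminus A_K$. Consequently $A_K\in\mathcal E_{1_P}$ if and only if $K\cap P\ne\emptyset$.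

Now identify $C$ with $C\times C$ and let $P\subseteq C\times C$ be a Borel set whose projection to the first coordinate is not Borel (an analytic non-Borel subset of $C$ is such a projection). Let $K_x=\{x\}\times C$. The map $x\mapsto A_{K_x}$ is continuous, because $U\in A_{K_x}$ if and only if $x$ lies in the projection of $U$, which is clopen. The preimage of $\mathcal E_{1_P}$ under this map is the projection of $P$, so $\mathcal E_{1_P}$ is not Borel.
\end{example}

The trouble is that $A_K$ may have uncountably many witnesses $w$ with $W(w)\subseteq A_K$, and we must decide whether one of them agrees with $\chi$. The remedy is to stop asking in that situation. If the witnesses for $A$ have a common part and remaining parts that can be moved off any finite set, we only require the common part to agree with $\chi$.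

\begin{definition}\label{def:root}
Let $A\subseteq Q$ and $n\in\omega$. A finite function $w$ is an \emph{$n$-root of $A$} if for every finite $T\subseteq C$ there is a finite function $w'\supseteq w$ such that
\[
|w'|\le n,\qquad W(w')\subseteq A,\qquad(\operatorname{dom}w'\setminus\operatorname{dom}w)\cap T=\emptyset .
\]
We call $\operatorname{dom}w'\setminus\operatorname{dom}w$ the set of \emph{new points} of $w'$. A \emph{root} of $A$ is an $n$-root of $A$ for some $n$.
\end{definition}

An $n$-root has size at most $n$. If $W(w)\subseteq A$, then $w$ is a $|w|$-root of $A$, witnessed by $w'=w$.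

\begin{example}\label{ex:roots}
(a) If $K$ is an infinite closed set, then $\emptyset$ is a $1$-root of $A_K$: given $T$, take $w'=\{(y,1)\}$ with $y\in K\setminus T$. If $K$ is finite, taking $T=K$ shows that the roots of $A_K$ are exactly the $w$ with $w(y)=1$ for some $y\in K$.

(b) For every $U_0\in Q$, the function $\emptyset$ is a $1$-root of $Q\setminus\{U_0\}$: given $T$, take $x\notin T$ and $w'=\{(x,1-1_{U_0}(x))\}$.
\end{example}

\begin{lemma}\label{lem:R}
\begin{itemize}
\item[(R1)] A root of $A$ is a root of every $A'\supseteq A$.
\item[(R2)] If $w$ is a root of $A$ and $v\supseteq w$ is a finite function, then $v$ is a root of $A$.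
\item[(R3)] If $w_i$ is a root of $A_i$ for $i=1,2$ and $w=w_1\cup w_2$ is a function, then $w$ is a root of $A_1\cap A_2$.
\item[(R4)] The empty set $\emptyset\subseteq Q$ has no root.
\end{itemize}
\end{lemma}

\begin{proof}
(R1) is immediate from the definition, and (R4) holds because every $W(w')$ is nonempty.

(R2) Let $w$ be an $n$-root. Given $T$, take $w'\supseteq w$ as in the definition for the set $T\cup\operatorname{dom}v$. Then $\operatorname{dom}w'\cap\operatorname{dom}v\subseteq\operatorname{dom}w$, where $w'$ and $v$ both agree with $w$, so $w'\cup v$ is a function. It extends $v$, has size at most $n+|v|$, its points outside $\operatorname{dom}v$ are new points of $w'$ and so avoid $T$, and $W(w'\cup v)\subseteq W(w')\subseteq A$.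

(R3) By (R2), $w$ is an $n_i$-root of $A_i$ for some $n_1,n_2$. Given $T$, choose a witness $w_1'\supseteq w$ for $A_1$ whose new points avoid $T$, and then a witness $w_2'\supseteq w$ for $A_2$ whose new points avoid $T\cup\operatorname{dom}w_1'$. The domains of $w_1'$ and $w_2'$ intersect in $\operatorname{dom}w$, so $w_1'\cup w_2'$ is a function. It has size at most $n_1+n_2$, its new points avoid $T$, and $W(w_1'\cup w_2')=W(w_1')\cap W(w_2')\subseteq A_1\cap A_2$.
\end{proof}

For $\chi:C\to\{0,1\}$ define
\[
\mathcal F_\chi=\{A\subseteq Q:\ \text{some finite }w\subseteq\chi\text{ is a root of }A\}.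
\]
This is a filter on $Q$: it contains $Q$, it is closed under supersets by (R1), it is closed under finite intersections by (R3) because the union of two finite subsets of $\chi$ is a finite subset of $\chi$, and it omits $\emptyset$ by (R4). It contains $\mathcal E_\chi$, so
\begin{equation}\label{eq:basic}
W(w)\in\mathcal F_\chi\qquad\text{for every finite }w\subseteq\chi .
\end{equation}
By Example~\ref{ex:roots}(a), $A_K\in\mathcal F_{1_P}$ if and only if $K$ is infinite or $K\cap P\ne\emptyset$. The quantifier over the points of $K$ now matters only for finite $K$, and the obstruction of Example~\ref{ex:AK} has disappeared.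

\section{The filter $\mathcal F_{1_P}$ is Borel}\label{sec:borel}

The definition of $\mathcal F_{1_P}$ still contains an existential quantifier over the uncountable space $\mathbb W$. We remove it with the Lusin--Novikov theorem: \emph{if $X,Y$ are Polish spaces and $B\subseteq X\times Y$ is a Borel set whose sections $\{y:(x,y)\in B\}$ are countable, then the projection of $B$ to $X$ is Borel.} The set of all roots of $A$ is empty or uncountable by (R2), so we pass to minimal ones. An $n$-root of $A$ is \emph{minimal} if none of its proper subsets is an $n$-root of $A$. For finite $K$ and $n\ge1$ the minimal $n$-roots of $A_K$ are the singletons $\{(y,1)\}$ with $y\in K$; for infinite $K$ these singletons are no longer minimal, and $\emptyset$ is the only minimal $n$-root. This behavior is general.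

\begin{lemma}\label{lem:finite}
For every $A\subseteq Q$ and $n\in\omega$ there are only finitely many minimal $n$-roots of $A$.
\end{lemma}

\begin{proof}
We use the $\Delta$-system lemma: every infinite family of sets of the same finite size $k$ has an infinite subfamily whose members pairwise intersect in one fixed set $R$. (Induct on $k$. If some point lies in infinitely many members, remove it from them and apply the inductive hypothesis. Otherwise each member meets only finitely many others, and one picks pairwise disjoint members one at a time.)

Suppose there are infinitely many minimal $n$-roots. All have size at most $n$, so infinitely many have the same size $k$; this is where the bound $n$ in Definition~\ref{def:root} is needed. A set of size $k$ is the domain of only $2^k$ finite functions, so infinitely many domains occur. By the $\Delta$-system lemma and the pigeonhole principle there are minimal $n$-roots $w_1,w_2,\dots$ with distinct domains of size $k$, a set $R$ with $\operatorname{dom}w_i\cap\operatorname{dom}w_j=R$ for $i\ne j$, and a function $r$ on $R$ with $w_i|R=r$ for all $i$. Distinct sets of size $k$ intersect in fewer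 than $k$ points, so $r\subsetneq w_i$.

We claim that $r$ is an $n$-root of $A$, which contradicts the minimality of $w_1$. Let $T$ be finite. The sets $\operatorname{dom}w_i\setminus R$ are pairwise disjoint, so one of them misses $T$. For this $i$ take $w'\supseteq w_i$ with $|w'|\le n$, $W(w')\subseteq A$ and $\operatorname{dom}w'\setminus\operatorname{dom}w_i$ disjoint from $T$. Then $w'\supseteq r$, and $\operatorname{dom}w'\setminus R=(\operatorname{dom}w'\setminus\operatorname{dom}w_i)\cup(\operatorname{dom}w_i\setminus R)$ misses $T$.
\end{proof}

The definition of an $n$-root has a universal quantifier over finite subsets of $C$ followed by an existential quantifier over $\mathbb W$. The first can be replaced by a quantifier over $\omega$, and the second is harmless by $\sigma$-compactness.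

\begin{lemma}\label{lem:rootBorel}
For every $n$ the set $\{(A,w)\in2^Q\times\mathbb W:w\text{ is an $n$-root of }A\}$ is Borel.
\end{lemma}

\begin{proof}
We claim that $w$ is an $n$-root of $A$ if and only if the following holds for every $M\ge1$:
\begin{itemize}
\item[$(\ast_M)$] there are finite functions $w_1,\dots,w_M\supseteq w$ with $|w_i|\le n$ and $W(w_i)\subseteq A$ such that the sets $\operatorname{dom}w_i\setminus\operatorname{dom}w$ are pairwise disjoint.
\end{itemize}
If $w$ is an $n$-root, choose the $w_i$ successively, taking for $T$ the union of the domains chosen before. Conversely, given $T$, apply $(\ast_M)$ with $M=|T|+1$; one of the $M$ pairwise disjoint sets misses $T$.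

Fix $M$ and let $X_M$ be the set of tuples $(A,w,w_1,\dots,w_M)\in2^Q\times\mathbb W\times\mathbb W^M$ satisfying the conditions in $(\ast_M)$. The ambient space is metrizable and $\sigma$-compact by (W1). The conditions $|w_i|\le n$ are clopen, and $w\subseteq w_i$ is closed by (W3). The condition $W(w_i)\subseteq A$ is closed, being the conjunction over $U\in Q$ of the conditions ``$U\notin W(w_i)$ or $U\in A$'', which are clopen by (W2). When the sizes of $w,w_1,\dots,w_M$ are fixed, the disjointness condition says that for $i\ne j$, for each coded point $y$ of $w_i$ and each coded point $y'$ of $w_j$, either $y\ne y'$ or $y$ equals one of the coded points of $w$; this is a finite intersection of unions of an open and a closed set. Open and closed subsets of a metrizable space are $\boldsymbol\Sigma^0_2$, and there are countably many choices of sizes, so $X_M$ is a countable union of closed sets, hence $\sigma$-compact. Its projection to $2^Q\times\mathbb W$ is $\sigma$-compact, hence Borel. The set in the statement is the intersection of these projections over $M\ge1$.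
\end{proof}

\begin{proposition}\label{prop:Borel}
If $P\subseteq C$ is Borel, then $\mathcal F_{1_P}$ is a Borel filter.
\end{proposition}

\begin{proof}
Fix $n$ and let $Y_n$ be the set of $(A,w)\in2^Q\times\mathbb W$ such that $w$ is a minimal $n$-root of $A$ and $w\subseteq1_P$. On $\mathbb W_k$ the condition $w\subseteq1_P$ says that $1_P(x_a)=e_a$ for $a\le k$, which is Borel. The proper subsets of $w\in\mathbb W_k$ are obtained by deleting a nonempty set of indices $a$, and each of these finitely many operations is a continuous map $\mathbb W_k\to\mathbb W$. So minimality is a Borel condition by Lemma~\ref{lem:rootBorel}, and $Y_n$ is Borel. Its sections over $2^Q$ are finite by Lemma~\ref{lem:finite}, so its projection $\mathcal B_n\subseteq2^Q$ is Borel by the Lusin--Novikov theorem. Every $n$-root $w\subseteq1_P$ of $A$ contains a minimal $n$-root of $A$, which is again a subset of $1_P$. Hence $\mathcal F_{1_P}=\bigcup_n\mathcal B_n$.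
\end{proof}

\section{No copy of $\mathcal N_3$ in $\mathcal F_\chi$}\label{sec:noN3}

In this section $\chi:C\to\{0,1\}$ is arbitrary; no definability is needed.

\begin{theorem}\label{thm:noN3}
No map pulls $\mathcal N_3$ back into $\mathcal F_\chi$. Consequently, if $\mathcal G$ is a filter on $Q$ with $\mathcal G\subseteq\mathcal F_\chi$, then no map pulls $\mathcal N_3$ back into $\mathcal G$, and $\mathcal N_j$ does not embed in $\mathcal G$ for any finite $j\ge3$.
\end{theorem}

The second sentence follows from the first and Lemma~\ref{lem:embed}(a), since a map that pulls $\mathcal N_3$ back into $\mathcal G$ also pulls it back into $\mathcal F_\chi$.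

\subsection{Dense sets and a diagonal argument}

A copy of $\mathcal N_3$ forces certain thin sets into the dual ideal. To refute it we need a way to certify that a thin set is not in $\mathcal F_\chi^*$, and density provides one. Let $u$ be a finite function. A set $A\subseteq Q$ is \emph{dense over $u$} if $A\cap W(v)\ne\emptyset$ for every finite function $v\supseteq u$; in the topology inherited from $2^C$ this says that $A\cap W(u)$ is dense in $W(u)$. Here $v$ is not required to agree with $\chi$.

\begin{lemma}\label{lem:dense}
Let $A,B\subseteq Q$.
\begin{itemize}
\item[(a)] If $A$ is dense over $u$, if $w$ is a root of $B$, and if $u\cup w$ is a function, then $A\cap B$ is dense over $u\cup w$.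
\item[(b)] If $w$ is a root of $B$, then $B$ is dense over $w$.
\item[(c)] If $A$ is dense over some finite $u\subseteq\chi$, then $A\notin\mathcal F_\chi^*$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $v\supseteq u\cup w$. By (R2), $v$ is a root of $B$, so there is $v'\supseteq v$ with $W(v')\subseteq B$. Since $v'\supseteq u$, the set $A$ meets $W(v')\subseteq B\cap W(v)$.
(b) Apply (a) with $A=Q$ and $u=\emptyset$.
(c) Otherwise $B=Q\setminus A$ has a root $w\subseteq\chi$, and (a) shows that $A\cap B=\emptyset$ meets $W(u\cup w)$, which is absurd.
\end{proof}

The key property of density is that a dense set can be assembled from finite pieces of any sequence of dense sets. To see why, let $Y\subseteq Q$ be dense over $\emptyset$. Every $x\in C$ lies in some member of $Y$ and outside some member of $Y$, so by compactness of $C$ a single finite subset of $Y$ meets $W(v)$ for all $v$ of size $1$. For size $2$ this fails: given finitely many clopen sets, there are points $x\ne y$ separated by none of them, and then $W(\{(x,1),(y,0)\})$ contains none of them. But pairs at distance at least $2^{-r}$ form a compact set, and these can be handled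 by a finite set at stage $r$.

\begin{lemma}\label{lem:diag}
Let $Y_0,Y_1,\dots\subseteq Q$ be dense over $u$. Then there are finite sets $A_r\subseteq Y_r$ such that $\bigcup_rA_r$ is dense over $u$.
\end{lemma}

\begin{proof}
The set $\{v\in\mathbb W:v\supseteq u\}$ is closed by (W3), so by (W1) it is a union of compact sets $L_0,L_1,\dots$. Fix $r$. Since $Y_r$ is dense over $u$, the sets $\{v:U\in W(v)\}$ with $U\in Y_r$ cover $L_r$, and they are open by (W2). So there is a finite $A_r\subseteq Y_r$ that meets $W(v)$ for every $v\in L_r$. Every $v\supseteq u$ lies in some $L_r$.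
\end{proof}

\subsection{The argument one level down}

The mechanism of Theorem~\ref{thm:noN3} is visible in a simpler filter, in which the root is fixed in advance.

\begin{example}\label{ex:R}
Let $\mathcal R=\{A\subseteq Q:\emptyset\text{ is a root of }A\}$. It is a filter by Lemma~\ref{lem:R}, it is Borel by Lemma~\ref{lem:rootBorel}, and it contains all cofinite sets by Example~\ref{ex:roots}(b). We show that $\mathcal N_2$ does not embed in $\mathcal R$. Otherwise there are $D$ and $\lambda$ with properties ($\alpha$) and ($\beta$) of Lemma~\ref{lem:N2}. By ($\alpha$) each set $Y_r=\{U\in D:\lambda(U)\ge r\}$ has the root $\emptyset$, so it is dense over $\emptyset$. Lemma~\ref{lem:diag} gives finite sets $A_r\subseteq Y_r$ whose union $A$ is dense over $\emptyset$. The set $A\cap\lambda^{-1}(l)$ is contained in $A_0\cup\dots\cup A_l$, so ($\beta$) gives $Q\setminus A\in\mathcal R$. Then $W(v)\cap A=\emptyset$ for some $v$, contradicting density. By Lemma~\ref{lem:embed}(b) and Proposition~\ref{prop:low}, $\mathcal R$ has rank $1$.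
\end{example}

In $\mathcal F_\chi$ this argument breaks down at the first step. The sets $Y_r$ have roots $w_r\subseteq\chi$ that may grow with $r$, and they need not be dense over a common $u$. The breakdown is unavoidable when $\mathcal F_\chi$ is analytic of rank at least $2$, by Proposition~\ref{prop:low}. With three coordinates, however, the first one can be spent on producing a common $u$, after which the second and third play the roles they played in Example~\ref{ex:R}.

\subsection{Freezing the root}

Call a nonempty family $\mathcal B$ of sets \emph{directed} if for all $B_1,B_2\in\mathcal B$ some $B\in\mathcal B$ is contained in $B_1\cap B_2$. The same then holds for any finite number of members.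

\begin{lemma}\label{lem:freeze}
Let $\mathcal B$ be a directed family of subsets of $Q$ and let $n\in\omega$. Suppose that every $B\in\mathcal B$ has a root $w\subseteq\chi$ with $|w|\le n$. Then there is a finite $u\subseteq\chi$ such that every $B\in\mathcal B$ is dense over $u$.
\end{lemma}

The bound $n$ cannot be dropped. The family of all $W(w)$ with finite $w\subseteq\chi$ is directed, but for any $u$ and any $x\notin\operatorname{dom}u$ the member $W(\{(x,\chi(x))\})$ misses $W(u\cup\{(x,1-\chi(x))\})$.

The case $n=1$ shows the dichotomy behind the lemma. If there is a point $x$ such that $u=\{(x,\chi(x))\}$ is a root of every $B\in\mathcal B$, this $u$ works. If not, then for each $x$ there is $B_x\in\mathcal B$ of which $\{(x,\chi(x))\}$ is not a root, and $u=\emptyset$ works: given $B$ and $v$, a member of $\mathcal B$ contained in $B$ and in all $B_x$ with $x\in\operatorname{dom}v$ has a root $w\subseteq\chi$ of size at most $1$ whose domain misses $\operatorname{dom}v$, and then $B$ meets $W(w\cup v)$. In general $u$ collects the points that cannot be avoided.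

\begin{proof}
Call a pair $(u,p)$, with $u\subseteq\chi$ finite and $p\in\omega$, \emph{good} if every $B\in\mathcal B$ has a root $w$ with $u\subseteq w\subseteq\chi$ and $|w\setminus u|\le p$. The pair $(\emptyset,n)$ is good. Fix a good pair $(u,p)$ with $p$ as small as possible. Let $B\in\mathcal B$, let $v\supseteq u$ be a finite function, and put $T=\operatorname{dom}v\setminus\operatorname{dom}u$. It suffices to find a root $w\supseteq u$ of $B$ with $\operatorname{dom}w\cap T=\emptyset$. Indeed, then $\operatorname{dom}w\cap\operatorname{dom}v=\operatorname{dom}u$, so $w\cup v$ is a function, and $B$ meets $W(w\cup v)\subseteq W(v)$ by Lemma~\ref{lem:dense}(b).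

If $p=0$, then $w=u$ is a root of $B$. Let $p\ge1$. For $x\in T$ put $u_x=u\cup\{(x,\chi(x))\}$. By the minimality of $p$, the pair $(u_x,p-1)$ is not good, so there is $B_x\in\mathcal B$ that has no root $w$ with $u_x\subseteq w\subseteq\chi$ and $|w\setminus u_x|\le p-1$. Choose $B'\in\mathcal B$ contained in $B$ and in all $B_x$, $x\in T$, and let $w$ be a root of $B'$ with $u\subseteq w\subseteq\chi$ and $|w\setminus u|\le p$. By (R1), $w$ is a root of $B$ and of every $B_x$. If some $x\in T$ were in $\operatorname{dom}w$, then $w(x)=\chi(x)$, so $u_x\subseteq w$, and $|w\setminus u_x|\le p-1$ because $x\notin\operatorname{dom}u$. This contradicts the choice of $B_x$.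
\end{proof}

\subsection{Proof of Theorem~\ref{thm:noN3}}

Suppose that $\psi=(\psi_1,\psi_2,\psi_3):D\to\omega^3$ pulls $\mathcal N_3$ back into $\mathcal F_\chi$. We use three kinds of sets in $\mathcal N_3$, one for each coordinate.
\begin{itemize}
\item[(1)] For every $n$, $\{U\in D:\psi_1(U)\ge n\}\in\mathcal F_\chi$. This is the preimage of $\{(l,j,k):l\ge n\}$.
\item[(2)] For every $g\in\omega^\omega$, $B_g=\{U\in D:\psi_2(U)\ge g(\psi_1(U))\}\in\mathcal F_\chi$. This is the preimage of $\{(l,j,k):j\ge g(l)\}$.
\item[(3)] If $A\subseteq D$ and $\{U\in A:\psi_1(U)=l,\ \psi_2(U)=j\}$ is finite for all $l,j$, then $A\in\mathcal F_\chi^*$. Indeed, if $h(l,j)$ is an upper bound of $\psi_3$ on that finite set, then $A$ is disjoint from the preimage of $\{(l,j,k):k>h(l,j)\}$.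
\end{itemize}

\emph{Step 1: roots of bounded size.} To apply Lemma~\ref{lem:freeze} we need a uniform bound. Countably many functions $g_n$ are eventually dominated by a single $g$, and this rules out unbounded sizes, provided that we ignore finitely many values of $\psi_1$. So let
\[
B_g^n=\{U\in D:\ \psi_1(U)<n\ \text{ or }\ \psi_2(U)\ge g(\psi_1(U))\}.
\]
We claim that there is $n_0$ such that every $B_g^{n_0}$, $g\in\omega^\omega$, has a root $w\subseteq\chi$ with $|w|\le n_0$. Otherwise for each $n$ there is $g_n$ such that $B^n_{g_n}$ has no root $w\subseteq\chi$ with $|w|\le n$. Let $g(l)=\max_{n\le l}g_n(l)$. By (2), $B_g$ has a root $w\subseteq\chi$; put $n=|w|$. If $U\in B_g$ and $\psi_1(U)=l\ge n$, then $\psi_2(U)\ge g(l)\ge g_n(l)$. Hence $B_g\subseteq B^n_{g_n}$, and $w$ is a root of $B^n_{g_n}$ by (R1), a contradiction.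

\emph{Step 2: a common base.} The family $\{B_g^{n_0}:g\in\omega^\omega\}$ is directed, since $B^{n_0}_{\max(g,g')}\subseteq B^{n_0}_g\cap B^{n_0}_{g'}$. By Lemma~\ref{lem:freeze} there is a finite $u\subseteq\chi$ over which every $B_g^{n_0}$ is dense.

\emph{Step 3: removing the ignored part.} The set $B_g^{n_0}$ could be dense merely because of the points with $\psi_1<n_0$. By (1), some finite $w_0\subseteq\chi$ is a root of $\{U\in D:\psi_1(U)\ge n_0\}$. Let $u_1=u\cup w_0\subseteq\chi$. For $r\in\omega$ let $g$ be the constant function with value $r$. By Lemma~\ref{lem:dense}(a), the set $B_g^{n_0}\cap\{U\in D:\psi_1(U)\ge n_0\}$ is dense over $u_1$, and it is contained in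
\[
Y_r=\{U\in D:\psi_2(U)\ge r\}.
\]
So every $Y_r$ is dense over $u_1$.

\emph{Step 4: diagonalization.} By Lemma~\ref{lem:diag} there are finite sets $A_r\subseteq Y_r$ such that $A=\bigcup_rA_r$ is dense over $u_1$. For every $j$ the set $\{U\in A:\psi_2(U)=j\}$ is contained in $A_0\cup\dots\cup A_j$, so $A\in\mathcal F_\chi^*$ by (3). This contradicts Lemma~\ref{lem:dense}(c), and the theorem is proved.\hfill$\square$

\medskip
For a map $(\psi_1,\psi_2)$ that pulls $\mathcal N_2$ back into $\mathcal F_\chi$, facts (1) and (2) remain true and Steps 1--3 go through unchanged. Only (3), which comes from the third coordinate, is missing, and no contradiction arises.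

\section{Proofs of the main theorems}\label{sec:proofs}

We need a set $P$ that is a limit along filters of rank $\xi$ but not along filters of smaller rank.

\begin{lemma}\label{lem:P}
For every countable ordinal $\xi\ge1$ there is $P\subseteq C$ with $P\in\boldsymbol\Delta^0_{1+\xi}$ and $P\notin\boldsymbol\Delta^0_{1+\eta}$ for all $\eta<\xi$.
\end{lemma}

\begin{proof}
If $\xi=\zeta+1$, take $P\in\boldsymbol\Sigma^0_{1+\zeta}\setminus\boldsymbol\Pi^0_{1+\zeta}$; for finite $\xi=m$ this means $P\in\boldsymbol\Sigma^0_m\setminus\boldsymbol\Pi^0_m$. Then $P\in\boldsymbol\Delta^0_{1+\xi}$ because $1+\xi=(1+\zeta)+1$, and $\boldsymbol\Delta^0_{1+\eta}\subseteq\boldsymbol\Pi^0_{1+\zeta}$ for $\eta\le\zeta$.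

If $\xi$ is a limit ordinal, then $1+\xi=\xi$. Let $1\le\xi_0<\xi_1<\cdots$ be cofinal in $\xi$. The clopen set $[0^n1]$ is homeomorphic to $C$, so there is $P_n\subseteq[0^n1]$ in $\boldsymbol\Sigma^0_{\xi_n}\setminus\boldsymbol\Pi^0_{\xi_n}$; these classes are the same whether computed in $[0^n1]$ or in $C$. Let $P=\bigcup_nP_n$. Since $P_n\in\boldsymbol\Pi^0_{\xi_n+1}$ and $\xi_n+1<\xi$, we have $P\in\boldsymbol\Sigma^0_\xi$. The complement $\{0^\infty\}\cup\bigcup_n([0^n1]\setminus P_n)$ is a countable union of a closed set and sets in $\boldsymbol\Pi^0_{\xi_n}$, so it is also $\boldsymbol\Sigma^0_\xi$. Thus $P\in\boldsymbol\Delta^0_\xi$. If $P\in\boldsymbol\Delta^0_{1+\eta}$ with $\eta<\xi$, then $1+\eta\le\eta+1<\xi$, so $1+\eta\le\xi_n$ for some $n$, and $P_n=P\cap[0^n1]\in\boldsymbol\Pi^0_{\xi_n}$, a contradiction.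
\end{proof}

For such a $P$ the filter $\mathcal F_{1_P}$ is Borel, has rank at least $\xi$ by \eqref{eq:basic} and Lemma~\ref{lem:clopen}, and contains no copy of $\mathcal N_3$. It remains to bound the rank from above, and for this we shrink $\mathcal F_{1_P}$ until it fits into an image of a filter of rank $\xi$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\mathcal H$ be a Borel filter of rank $\xi$ on a countably infinite set $I$, and let $P$ be as in Lemma~\ref{lem:P}. Since $P\in\boldsymbol\Delta^0_{1+\xi}$, Lemma~\ref{lem:clopen} gives a map $\rho:I\to Q$ with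
\begin{equation}\label{eq:rho}
\{i\in I:1_{\rho(i)}(x)=1_P(x)\}\in\mathcal H\qquad\text{for every }x\in C .
\end{equation}
Let $h:2^Q\to2^I$ be the map $h(A)=\rho^{-1}(A)$. It is continuous, since $i\in h(A)$ if and only if $\rho(i)\in A$, and it commutes with intersections and complements. Define
\[
\mathcal G=\mathcal F_{1_P}\cap h^{-1}(\mathcal H)=\{A\subseteq Q:\ A\in\mathcal F_{1_P}\text{ and }\rho^{-1}(A)\in\mathcal H\}.
\]

\emph{$\mathcal G$ is a Borel filter.} Both $\mathcal F_{1_P}$ and $h^{-1}(\mathcal H)$ are filters on $Q$, and an intersection of filters is a filter. The first is Borel by Proposition~\ref{prop:Borel}, the second as a continuous preimage of a Borel set.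

\emph{$\operatorname{rk}(\mathcal G)\le\xi$.} We have $h(\mathcal G)\subseteq\mathcal H$. If $A\in\mathcal G^*$, then $I\setminus h(A)=h(Q\setminus A)\in\mathcal H$, so $h(A)\in\mathcal H^*$. Apply Lemma~\ref{lem:transfer}.

\emph{$\operatorname{rk}(\mathcal G)\ge\xi$.} For $x\in C$ the set $\{U\in Q:1_U(x)=1_P(x)\}=W(\{(x,1_P(x))\})$ is in $\mathcal F_{1_P}$ by \eqref{eq:basic}, and its preimage under $\rho$ is in $\mathcal H$ by \eqref{eq:rho}. So it is in $\mathcal G$. Lemma~\ref{lem:clopen}, applied to $\mathcal G$ and the clopen sets $U$ indexed by themselves, gives $P\in\boldsymbol\Delta^0_{1+\operatorname{rk}(\mathcal G)}$, and the choice of $P$ gives $\operatorname{rk}(\mathcal G)\ge\xi$.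

\emph{Non-embedding.} Since $\mathcal G\subseteq\mathcal F_{1_P}$, Theorem~\ref{thm:noN3} applies.

For the last sentence of the theorem take $\mathcal H=\mathcal N_m$, which is a Borel filter of rank $m$.
\end{proof}

\begin{remark}
The filter $\mathcal E_{1_P}$ is contained in $\mathcal G$, by \eqref{eq:basic} and \eqref{eq:rho}, and the last three parts of the proof apply to it as well. So $\mathcal E_{1_P}$ is already an analytic filter of rank $\xi$ without a copy of $\mathcal N_3$. Roots serve only to obtain a Borel example.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]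
If $j\le\min(m,2)$, then $j\in\{1,2\}$ and $m\ge j$, so $\mathcal N_j$ embeds in every Borel filter of rank $m$ by Proposition~\ref{prop:low}. Otherwise $j>m$ or $3\le j\le m$. If $j>m$, then $\mathcal N_j$ does not embed in the Borel filter $\mathcal N_m$ of rank $m$, by Lemma~\ref{lem:embed}(b). If $3\le j\le m$, Theorem~\ref{thm:main} gives a Borel filter of rank $m$ in which $\mathcal N_j$ does not embed. The last assertion is the case $j=m$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{WS}
39th Winter School in Abstract Analysis,
\texttt{http://www.karlin.mff.cuni.cz/\textasciitilde lhota/data/Debs\_presentation.pdf}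

\end{thebibliography}
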